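# Two disjoint shortest paths in deterministic linear time

## Shortest-path digraphs and disjoint pairs

Graphs have $n$ vertices, $m$ edges and positive integer edge weights $w$. A path repeats no vertex and may consist of a single vertex. Running times refer to the word RAM, where operations on integers of $O(1)$ words take constant time; distances fit in $O(1)$ words. Four facts are recalled.

1. In an undirected graph with positive integer weights, the distances from one vertex are computed deterministically in $O(m+n)$ time (Thorup's algorithm).
2. In a directed acyclic graph (DAG), a topological order, and the distances from or to one vertex, are computed in $O(m+n)$ time.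
3. Radix sort sorts tuples of $O(1)$ integers from $\{1,\dots,n\}$ in linear time. For example, it removes duplicate edges from an edge list.
4. The order-maintenance structure of Dietz and Sleator (STOC 1987) is deterministic. It maintains a list under "insert after a given element" and "which of two elements comes first", in $O(1)$ time per operation. For example, from the list $S_1,S_2$ we may insert $p$ after $S_1$, then $q$ after $S_1$; the list is $S_1,q,p,S_2$, and the query $(p,q)$ returns $q$.

**Definition (shortest-path digraph).** Let $(s_i,t_i)$ be a pair of vertices of a graph $G$, let $d_i(x)=\mathrm{dist}(s_i,x)$, and let $D_i=\mathrm{dist}(s_i,t_i)$ be finite. The digraph $G_i^0$ consists of all edges $(x,y)$ (in the undirected case: all orientations of edges) with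
$$d_i(x)+w(x,y)+\mathrm{dist}(y,t_i)=D_i .\tag{1}$$

If (1) holds then $d_i(x)+w(x,y)\ge d_i(y)$ and $d_i(y)+\mathrm{dist}(y,t_i)\ge D_i$ force $d_i(y)=d_i(x)+w(x,y)$. So every $s_i$–$t_i$ path of $G_i^0$ has length $\sum (d_i(y)-d_i(x))=D_i$ and is a shortest path. Conversely, every edge of a shortest path satisfies (1). Hence the $s_i$–$t_i$ paths of $G_i^0$ are exactly the shortest ones. $G_i^0$ is acyclic: if $G$ is undirected, $d_i$ increases along edges because weights are positive; if $G$ is a DAG there is nothing to show, and there the signs of the weights play no role.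

*Example.* In the 4-cycle $s_1,s_2,t_1,t_2$ (in this cyclic order) with unit weights, $G_1^0$ has the edges $(s_1,s_2),(s_2,t_1),(s_1,t_2),(t_2,t_1)$.

**Definition (2-DSP).** Given $G$ and pairs $(s_1,t_1),(s_2,t_2)$, decide whether there are vertex-disjoint paths $P_1,P_2$ such that $P_i$ is a shortest $s_i\to t_i$ path (a directed path if $G$ is directed).

*Examples.* The 4-cycle above is a NO-instance: each shortest $s_1\to t_1$ path contains $s_2$ or $t_2$. The tree with unit edges $s_1p,\ pt_2,\ pq,\ qt_1,\ qs_2$ is a NO-instance: the two paths are $s_1,p,q,t_1$ and $s_2,q,p,t_2$, and they use the edge $pq$ in opposite directions. The following graph, the *twin graph*, will accompany us. It is undirected with unit weights and edges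
$$s_1b,\ s_1z,\ s_2b,\ bx,\ by,\ xa,\ ya,\ zx,\ zy,\ at_1,\ at_2,\ zt_2 .$$
All shortest $s_1\to t_1$ paths have length $4$; those avoiding $s_2,t_2$ are $s_1$, then $b$ or $z$, then $x$ or $y$, then $a,t_1$. (There is also $s_1,z,t_2,a,t_1$, useless because of $t_2$.) Those from $s_2$ to $t_2$ avoiding $s_1,t_1$ are $s_2,b$, then $x$ or $y$, then $a$ or $z$, then $t_2$. The answer is NO: $P_2$ takes $b$, so $P_1$ takes $z$; $P_1$ always takes $a$; then $P_2$ has neither $a$ nor $z$ left.

Here is the question. There are randomized (Monte Carlo) algorithms that decide 2-DSP in $O(m+n)$ time, correctly with high probability, on weighted DAGs and on weighted undirected graphs; they detect a pair and do not return it. Open Problem 38 of "Parameterized Relaxations for Circuits and Graphs" asks: can 2-DSP be solved in *deterministic* linear time over weighted DAGs? Over undirected graphs? Both answers are yes.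

**Theorem 1.** There are deterministic $O(m+n)$-time word-RAM algorithms deciding 2-DSP (a) on weighted DAGs (the sign of the integer weights is not used) and (b) on undirected graphs with positive integer weights.

**Theorem 2.** On weighted DAGs, two disjoint shortest paths, if they exist, can also be *found* deterministically in $O(m+n)$ time.

For undirected graphs only the decision is claimed.

## Pebbles, path counts, and paths that meet twice

If the two shortest-path digraphs share no vertex, the answer is YES. If a single vertex lies on all paths of both, the answer is NO. All the difficulty is in between.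

**Attempt 1: two pebbles.** Let $G$ be a DAG, let terminals of the other pair be removed from each $G_i^0$, and put pebbles on $s_1,s_2$. Always move the pebble that is earlier in a topological order (if one is at its target, move the other), along an edge of its own digraph, and never onto the other pebble. A disjoint pair yields such a play. Conversely, suppose a play reaches $(t_1,t_2)$ and both pebbles visit $z$, the first pebble earlier, say. When it left $z$, the other pebble was at a vertex later than $z$ or at its target, so it could not visit $z$ afterwards. So the game is correct, but its states are pairs of vertices: it takes quadratically many states. In undirected graphs there is not even a common order, as the edge $pq$ in the tree above shows.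

**Attempt 2: count meetings bilinearly.** Suppose we have flows $f_i=\sum_P\mu_i(P)\chi_P$, combinations of *all* $s_i$–$t_i$ paths with positive coefficients. Then a sum such as $\sum_z f_1(z)f_2(z)$ of products of throughputs takes linear time and equals $\sum_{P_1,P_2}\mu_1(P_1)\mu_2(P_2)\,|P_1\cap P_2|$: we average over all pairs without listing them. To recognise a zero inside an average, the averaged quantity should be $1$ on every pair if the answer is NO. Common vertices minus common edges, call it $\Psi(P_1,P_2)$, is still a sum of local products, and it counts the maximal shared segments of the two paths; it is $0$ exactly on disjoint pairs.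

It fails on pairs that separate and meet again. Take the directed diamond $b\to c\to a$, $b\to c'\to a$ with edges $s_i\to b$, $a\to t_i$ for $i=1,2$, all of weight 1, and add $s_1\to e\to t_1$ with weights $2,2$. There are three shortest paths for pair 1 and two for pair 2. The path through $e$ has $\Psi=0$ with both paths of pair 2. Among the other four pairs, those using the same middle vertex have $\Psi=3-2=1$, those using different ones have $\Psi=2$. With all coefficients $1$ the total is $1+1+2+2+0+0=6$, exactly the number of pairs, although a disjoint pair exists. A value $2$ has cancelled a value $0$.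

So we want a local bilinear form that is $0$ on disjoint pairs, *never exceeds* $1$, and is identically $1$ on NO-instances. What repairs $\Psi$ is a notion of *side*: if two paths meet, separate and meet again, count whether they cross. The plan is to draw the common vertices in the plane, clean up the instance, and either find a local certificate for YES or obtain consistent left-to-right orders from which a crossing number can be computed.

## Coordinates in which one path climbs and the other descends

**Definition (plane instance).** A *plane instance* consists of simple acyclic digraphs $G_1=(V_1,E_1)$, $G_2=(V_2,E_2)$, terminals $s_i\ne t_i$ in $V_i\setminus V_{3-i}$, such that every vertex and edge of $G_i$ lies on an $s_i$–$t_i$ path of $G_i$, and, with $C=V_1\cap V_2$, a map $\pi=(u,v):C\to\mathbb Z^2$. Put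
$$H^+=E_1\cap E_2,\qquad H^-=\{(x,y)\in E_1:(y,x)\in E_2\}.$$
These sets are disjoint because $G_2$ is acyclic, and their edges have both ends in $C$. A *link* of $G_i$ is a path of $G_i$ with at least one edge, both ends in $C$ and no inner vertex in $C$. For a path from $w$ to $w'$ in $C$ write $(\Delta u,\Delta v)=\pi(w')-\pi(w)$. We require:

* (L1) each $G_1$-link satisfies one of: (E) $\Delta u>0=\Delta v$ and it is a single edge of $H^+$; (N) $\Delta u=0<\Delta v$ and it is a single edge of $H^-$; (NE) $\Delta u,\Delta v>0$.
* (L2) each $G_2$-link satisfies one of: (E) $\Delta u>0=\Delta v$ and it is a single edge of $H^+$; (S) $\Delta u=0>\Delta v$ and it is a single edge whose reverse is in $H^-$; (SE) $\Delta u>0>\Delta v$.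

The instance is YES if there are vertex-disjoint $P_1,P_2$ with $P_i$ an $s_i$–$t_i$ path of $G_i$ (a *solution*), else NO.

By acyclicity and coverage, $s_i$ is a source and $t_i$ a sink of $G_i$, and every other vertex of $G_i$ has in- and out-edges in $G_i$. Terminals are not in $C$. Concatenations of paths of $G_i$ are always paths, since $G_i$ is acyclic.

*Example (grid).* Take the undirected unit grid on $\{0,1,2\}^2$ with $s_1=(0,0)$, $t_1=(2,2)$, $s_2=(0,2)$, $t_2=(2,0)$. Let $G_i$ be the shortest-path digraph without the other pair's terminals. $G_1$ moves right or up, $G_2$ moves right or down. With $u=d_1+d_2$ and $v=d_1-d_2$ we get $d_1=i+j$, $d_2=i+2-j$, so $u=2i+2$, $v=2j-2$: up to scaling, $\pi$ is the drawing. $C$ is the plus shape $(1,1),(0,1),(2,1),(1,0),(1,2)$; its horizontal edges, directed right, form $H^+$, and its vertical ones, directed up, form $H^-$. All links are single edges here; if $p\to e\to q$ is a path of $G_1$ with $p,q\in C$ and $e\notin V_2$, it is a link with two edges.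

*Example (twin graph).* With $u=d_1+d_2$, $v=d_1-d_2$: $\pi(b)=(2,0)$, $\pi(x)=\pi(y)=(4,0)$, $\pi(a)=(6,0)$, $\pi(z)=(4,-2)$. $H^+$ consists of $(b,x),(b,y),(x,a),(y,a)$ and $H^-$ of $(z,x),(z,y)$. Note that $\pi$ need not be injective.

"$Q\subseteq H^+$" means that all edges of $Q$ are in $H^+$. A $G_2$-path is *vertical* if its reverse is in $H^-$.

**Lemma 3 (monotonicity).** (a) Let $w\ne w'\in C$. A $G_1$-path $Q$ from $w$ to $w'$ has $\Delta u,\Delta v\ge0$, not both $0$; $\Delta v=0$ iff $Q\subseteq H^+$; $\Delta u=0$ iff $Q\subseteq H^-$. A $G_2$-path $Q$ from $w$ to $w'$ has $\Delta u\ge0\ge\Delta v$, not both $0$; $\Delta v=0$ iff $Q\subseteq H^+$; $\Delta u=0$ iff $Q$ is vertical.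
(b) $v$ is constant on each weakly connected component of $(C,H^+)$. Hence if $x\ne y$ lie in one such component and $u(x)=u(y)$, there is no path between $x$ and $y$, in either direction, in $G_1$ or in $G_2$.

*Proof.* An $H^+$-edge is a link of both graphs, so $\Delta v\ge0\ge\Delta v$ and it has type E. An $H^-$-edge is a $G_1$-link and its reverse is a $G_2$-link, so $\Delta u\ge0$ and $-\Delta u\ge0$; it has $\Delta u=0<\Delta v$. A path between vertices of $C$ decomposes into links, and (a) follows by adding the signs of the types. In (b), $\pi(x)=\pi(y)$, and a path between them would contradict (a). $\square$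

**Definition (kinds).** For $z\in C$ let
$$W(z)=\{x:(x,z)\in H^+\},\quad E(z)=\{x:(z,x)\in H^+\},\quad S(z)=\{x:(x,z)\in H^-\},\quad N(z)=\{x:(z,x)\in H^-\}$$
(*cardinal* kinds). $SW(z)$ and $NE(z)$ are the remaining $G_1$-edges into and out of $z$; $NW(z)$ and $SE(z)$ are the remaining $G_2$-edges into and out of $z$ (*corner* kinds).

So $G_1$-paths enter $z$ via $W,S,SW$ and leave via $E,N,NE$, while $G_2$-paths enter via $W,N,NW$ and leave via $E,S,SE$. As $z$ is not a terminal, each of these four unions is nonempty. A corner edge with both ends in $C$ is a link of type NE or SE, so its signs are strict. *Example:* in the grid, the center has $W,E,N,S$ singletons and no corner edges; $(0,1)$ has $SW$ (from $s_1$), $NW$ (from $s_2$) and $E$; $(2,1)$ has $W,NE,SE$; $(1,0)$ has $SW,N,SE$; $(1,2)$ has $NW,S,NE$.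

**Symmetries.** Each of the following maps plane instances to plane instances with the same answer.

* $\rho_1$: reverse both $G_1,G_2$ (swap $s_i,t_i$), $\pi\mapsto(-u,-v)$. Kinds: $W\leftrightarrow E$, $N\leftrightarrow S$, $SW\leftrightarrow NE$, $NW\leftrightarrow SE$.
* $\rho_2$: exchange the indices 1 and 2, $\pi\mapsto(u,-v)$. $H^-$ is reversed. Kinds: $N\leftrightarrow S$, $SW\leftrightarrow NW$, $NE\leftrightarrow SE$.
* $\rho_3$: reverse only $G_2$ (swap $s_2,t_2$), $\pi\mapsto(v,u)$. Then $H^+\leftrightarrow H^-$. Kinds: $W\leftrightarrow S$, $E\leftrightarrow N$, $NW\leftrightarrow SE$.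

To check: under $\rho_1$ a reversed link has the same $\Delta$. Under $\rho_2$ types E stay and S, SE become N, NE. Under $\rho_3$ a $G_1$-link of type E becomes $(0,+)$ on an edge of the new $H^-$, and vice versa. A $G_2$-link with $\Delta=(+,0)$, reversed and swapped, has $(0,-)$ and its reverse is in the new $H^-$; one with $(0,-)$ becomes $(+,0)$ on an edge of the new $H^+$; $(+,-)$ becomes $(+,-)$. The kinds follow from the definitions.

**Proposition 4.** In $O(m+n)$ time the inputs of Theorem 1 are decided or turned into an equivalent plane instance of size $O(m+n)$. In the DAG case $H^-=\emptyset$ and $u$ is injective on $C$.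

*Proof.* **Step 1: construction.** Remove loops and, among parallel edges, keep a lightest one (radix sort). If $\{s_1,t_1\}\cap\{s_2,t_2\}\ne\emptyset$, answer NO. If some $D_i$ is infinite, answer NO. If $s_1=t_1$, then $P_1$ is the single vertex $s_1$, and we test whether $t_2$ is reachable from $s_2$ in $G_2^0$ minus $s_1$; similarly if $s_2=t_2$. Otherwise compute $G_i^0$, delete from it the terminals of the other pair (harmless, as the paths must be disjoint), and keep only the vertices and edges on $s_i$–$t_i$ paths. This is $G_i$. If some $G_i$ is empty, answer NO. Put $v=d_1-d_2$ on $C$, and $u=d_1+d_2$ (undirected case) or $u=$ the index in a topological order of $G$ (DAG case). The solutions are exactly the pairs of disjoint shortest paths. It remains to show (L1), (L2).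

**Step 2: a $G_1$-path with $\Delta v=0$ lies in $H^+$.** Let $Q$ be a $G_1$-path of length $\ell$ from $w$ to $w'\ne w$, both in $C$. Then $\Delta d_1=\ell$ and $\Delta d_2\le\ell$, so $\Delta v\ge0$. If $\Delta v=0$, then $d_2(w')=d_2(w)+\ell$, and as $w'\in V_2$,
$$d_2(w)+\ell+\mathrm{dist}(w',t_2)=d_2(w')+\mathrm{dist}(w',t_2)=D_2 .$$
So $Q$ is part of a walk of length $D_2$ from $s_2$ to $t_2$. For an edge $(p,q)$ of $Q$, $d_2(p)+w(p,q)+\mathrm{dist}(q,t_2)$ is at most the length of this walk, and at least $D_2$; so $Q\subseteq G_2^0$. Moreover $Q$ avoids $s_1$ and $t_1$, which are a source and a sink of $G_1$ and not in $C$. Extending $Q$ by an $s_2$–$w$ path and a $w'$–$t_2$ path of $G_2$ we see $Q\subseteq G_2$, that is, $Q\subseteq H^+$.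

**Step 3: (L1).** In the DAG case $\Delta u>0$. In the undirected case $\ell>0$ and $|\Delta d_2|\le\ell$, so $\Delta u=\ell+\Delta d_2\ge0$ and $\Delta u+\Delta v=2\ell>0$. If $\Delta u=0$ then $d_2(w)=d_2(w')+\ell$, and the argument of Step 2, applied to the reverse of $Q$, a walk from $w'$ to $w$ of length $\ell$, shows that the reverse of $Q$ is in $G_2$, that is, $Q\subseteq H^-$. If $Q$ is a link contained in $H^+$ or $H^-$, it is a single edge, since inner vertices would be in $C$. This gives (L1).

**Step 4: (L2).** Let $Q$ be a $G_2$-path of length $\ell$ from $w$ to $w'\ne w$ in $C$. Then $\Delta d_2=\ell$, $\Delta d_1\le\ell$, so $\Delta v\le0$. If $\Delta v=0$, then $d_1(w)+\ell+\mathrm{dist}(w',t_1)=D_1$, and as in Step 2 (now $Q$ avoids $s_2,t_2$) $Q\subseteq G_1$, so $Q\subseteq H^+$. In the DAG case $\Delta u>0$. In the undirected case $\Delta u=\ell+\Delta d_1\ge0$ and $\Delta u-\Delta v=2\ell>0$; if $\Delta u=0$, then $d_1(w)=d_1(w')+\ell$ and the reverse of $Q$ is in $G_1$, hence in $H^-$. The last sentence of the proposition is clear: a DAG has no two opposite edges. $\square$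

The algorithm for Theorem 1 will never use $\pi$; only the proofs do.

## Local digraphs, start orders and end orders

Two paths can meet more than once only inside $H^+$ or inside $H^-$ (we will see this in Lemma 17), so we study one component at a time, recording at each vertex only how paths can come in from outside.

**Definition (local digraph, start and end pairs).** Let $K$ be an *$H^+$-component*: a weakly connected component of $(C,H^+)$, singletons allowed. For $z\in K$ let
$$I(z)=W(z)\cup\{S_1: S(z)\cup SW(z)\ne\emptyset\}\cup\{S_2:N(z)\cup NW(z)\neq\emptyset\},$$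
$$O(z)=E(z)\cup\{T_1:N(z)\cup NE(z)\ne\emptyset\}\cup\{T_2:S(z)\cup SE(z)\ne\emptyset\},$$
with formal symbols $S_1,S_2$ (sources) and $T_1,T_2$ (sinks), called *flags*. $K_+$ is the digraph on $K\cup\{S_1,S_2,T_1,T_2\}$ in which $z\in K$ has in-neighborhood $I(z)$ and out-neighborhood $O(z)$. Its paths are called *local*. For $x\ne y$ in $K$, $(x,y)\in R$ if there are vertex-disjoint local paths $S_1\rightsquigarrow x$, $S_2\rightsquigarrow y$ (a *start pair*), and $(x,y)\in R'$ if there are vertex-disjoint local paths $x\rightsquigarrow T_1$, $y\rightsquigarrow T_2$ (an *end pair*).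

For $H^-$-components we use the same notions in the $\rho_3$-image and write $I^-,O^-,R^-$. Explicitly,
$$I^-(z)=S(z)\cup\{S_1:W(z)\cup SW(z)\ne\emptyset\}\cup\{S_2:E(z)\cup SE(z)\neq\emptyset\},$$
$$O^-(z)=N(z)\cup\{T_1:E(z)\cup NE(z)\ne\emptyset\}\cup\{T_2:W(z)\cup NW(z)\ne\emptyset\}.$$
The instance is *reduced* if $|I|,|O|,|I^-|,|O^-|\ge2$ at all $z\in C$.

Being reduced is invariant: $\rho_1$ exchanges $I\leftrightarrow O$, $I^-\leftrightarrow O^-$; $\rho_2$ exchanges the flag indices in $I$ and $O$, and exchanges $I^-\leftrightarrow O^-$; $\rho_3$ exchanges $I\leftrightarrow I^-$, $O\leftrightarrow O^-$. Also, $\rho_1$ exchanges $R$ and $R'$, while $\rho_2$ transposes both.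

*Example (twin graph).* $K=\{b,x,y,a\}$ with $I(b)=\{S_1,S_2\}$, $I(x)=I(y)=\{b,S_1\}$ (the flag comes from $z\in S(x)$), $I(a)=\{x,y\}$. Here $S_1\to x$ and $S_2\to b\to y$ show $(x,y)\in R$, and by symmetry $(y,x)\in R$. The instance is reduced: $O(b)=\{x,y\}$, $O(x)=O(y)=\{a,T_2\}$, $O(a)=\{T_1,T_2\}$; at $z$, with kinds $SW$, $SE$ and $N=\{x,y\}$, we have $I=I^-=\{S_1,S_2\}$, $O=\{T_1,T_2\}$, $O^-=\{x,y\}$; at $b$ and $a$, $I^-=\{S_1,S_2\}$ and $O^-=\{T_1,T_2\}$; at $x,y$, $I^-=\{z,S_1,S_2\}$ and $O^-=\{T_1,T_2\}$. In the grid, by contrast, $I((2,1))=\{(1,1)\}$, so the grid is not reduced.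

**Lemma 5 (orders).** If $|I|\ge2$ on $K$, there is a linear order on $K\cup\{S_1,S_2\}$ with minimum $S_1$ and maximum $S_2$ in which each $z\in K$ lies strictly between two elements of $I(z)$ (a *start order*). In any start order, $x<y$ implies $(x,y)\in R$. So for $x\ne y$ in $K$, $(x,y)\in R$ or $(y,x)\in R$, and each $x\in K$ has local paths $S_1\rightsquigarrow x$ and $S_2\rightsquigarrow x$. Likewise, if $|O|\ge2$ on $K$, there is an order on $K\cup\{T_1,T_2\}$ with minimum $T_2$, maximum $T_1$ and each $z$ strictly between two elements of $O(z)$ (an *end order*); then $x<y$ implies $(y,x)\in R'$, and each $x$ has local paths to $T_1$ and to $T_2$.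

*Proof.* Process $K$ in a topological order of $(K,H^+)$, starting from the list $S_1,S_2$; choose two elements of $I(z)$, which are already in the list, and insert $z$ right after the lower one. If $x<y$: repeatedly moving from $x$ to a smaller in-neighbor gives a local path $S_1\rightsquigarrow x$ with all elements $\le x$, and moving from $y$ to larger in-neighbors gives $S_2\rightsquigarrow y$ with all elements $\ge y$. For an end order, process $K$ in reverse topological order from the list $T_2,T_1$; from $y$ move to larger out-neighbors up to $T_1$, from $x$ to smaller ones down to $T_2$. $\square$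

*Example.* In the twin graph, $S_1<x<a<y<b<S_2$ is a start order and $T_2<x<b<y<a<T_1$ is an end order.

**Definition (realization).** A local path $S_1\to x_1\rightsquigarrow x$ is *realized* by a $G_1$-path $A$ from $s_1$ to $x$: an $s_1$–$r$ path, an edge $(r,x_1)$ of kind $S$ or $SW$ at $x_1$, then $x_1\rightsquigarrow x$. Local paths from $S_2$ (in $G_2$, via kind $N$ or $NW$), to $T_1$ (in $G_1$, via $N$ or $NE$) and to $T_2$ (in $G_2$, via $S$ or $SE$) are realized analogously.

Since $(r,x_1)\notin H^+$, the maximal suffix of $A$ in $H^+$ is exactly $x_1\rightsquigarrow x$. In the twin graph, $S_1\to x$ is realized by $s_1,z,x$ and $S_2\to b\to y$ by $s_2,b,y$.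

**Lemma 6.** (i) Let $x\ne y\in K$ have a common descendant $a$ in $(K,H^+)$, possibly $a\in\{x,y\}$. Realizations $A,B$ of disjoint local paths $S_1\rightsquigarrow x$, $S_2\rightsquigarrow y$ are disjoint. (ii) If $x\ne y$ have a common ancestor in $(K,H^+)$, possibly $x$ or $y$, then realizations of disjoint $x\rightsquigarrow T_1$, $y\rightsquigarrow T_2$ are disjoint.

*Proof.* (i) Let $q\in A\cap B$. Consider $Q_1=A[q,x]\cdot(x\rightsquigarrow a)$ in $G_1$ and $Q_2=B[q,y]\cdot(y\rightsquigarrow a)$ in $G_2$. If $q=a$, both are trivial by acyclicity, so $x=a=y$, a contradiction. Otherwise Lemma 3 gives $\Delta v\ge0$ from $Q_1$ and $\Delta v\le0$ from $Q_2$, so $Q_1,Q_2\subseteq H^+$. Then $q$ lies on the maximal $H^+$-suffixes of $A$ and of $B$, which are the two local paths, a contradiction. (ii) is the $\rho_1$-image of (i). $\square$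

## Contracting vertices with a single way in or out

Start and end orders need two choices at every vertex. A vertex with only one choice can be merged into its neighbor.

**Lemma 7 (W-contraction).** Let $z\in C$ with $|I(z)|=1$. Then $I(z)=W(z)=\{x\}$ for some $x\in C$, and $S,SW,N,NW$ are empty at $z$. Delete $z$ and replace each edge $(z,o)$ of $G_i$ by $(x,o)$, deleting duplicates. The result is a plane instance with the same answer. Kinds of surviving or replaced edges at their endpoints other than $z$ do not change, and a replaced edge has at $x$ the kind the old one had at $z$.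

*Proof.* **Step 1: the shape of $z$.** If $W(z)=\emptyset$, then $z$ has $G_1$-in-edges of kinds $S,SW$ and $G_2$-in-edges of kinds $N,NW$, so $|I(z)|=2$. Hence $W(z)=\{x\}$ and the other in-kinds are empty. So $x$ is the only in-neighbor of $z$ in $G_1$ and in $G_2$, and the out-edges of $z$ have kinds $E,NE,SE$ only, as $N$ and $S$ are empty. A topological order of $G_i$ stays one ($x$ is before $z$, which is before $o$), and contracting the old $s_i$–$t_i$ paths shows that everything remaining lies on such paths.

**Step 2: links and kinds.** As $x\in C$ is never an inner vertex of a link, new links are old links, or old links starting at $z$ (types E, NE, SE) with first vertex replaced by $x$. Since $u(x)<u(z)$ and $v(x)=v(z)$, the signs of $(\Delta u,\Delta v)$ are the same. Edges of the old $H^\pm$ not incident with $z$ stay in $H^\pm$, and an $H^+$-edge $(z,o)$ becomes $(x,o)\in H^+$. No other edge enters $H^\pm$: an edge with both ends in $C$ arising from an edge outside $H^\pm$ has strict signs. But an edge common to both new graphs has $\Delta v\ge0\ge\Delta v$; and if $(p,q)$ is a new $G_1$-edge and $(q,p)$ a new $G_2$-edge,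 then $\Delta u\ge0$ in both directions, so $\Delta u=0$. For the same reason merged duplicates have the same type. So (L1), (L2) and the statement on kinds hold.

**Step 3: the answer.** A path containing $z$ contains $x$ immediately before; contract it. Conversely, lift a path of the new graph by replacing an edge $(x,o)\notin E_i$ by $x,z,o$. Contraction creates no new vertices on a path, and lifting adds $z$ only to a path containing $x$. So disjointness is preserved both ways. $\square$

The images are the *E-contraction* ($\rho_1$; here $O(x)=E(x)=\{z\}$ and $x$ is merged into $z$), the *S-contraction* ($\rho_3$; here $I^-(z)=S(z)=\{r\}$ and $z$ is merged into $r$), and the *N-contraction* ($\rho_1$-image of the S-contraction).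

*Example (grid).* A W-contraction merges $(2,1)$ into the center, giving it $NE$ and $SE$. Then $O((0,1))=\{(1,1)\}$, and an E-contraction merges it into the center, giving $SW$ and $NW$. Next $I^-((1,2))=\{(1,1)\}$ and $O^-((1,0))=\{(1,1)\}$; an S- and an N-contraction leave one common vertex with four corner edges: the picture of a crossing.

**Lemma 8.** One pass of W-contractions, then one pass of E-contractions, then one of S-, then one of N-contractions yields a reduced instance in $O(m+n)$ time.

*Proof.* **Step 1: the W-pass gives $|I|\ge2$.** Process $z\in C$ in a topological order of $G_1$, contracting iff currently $|I(z)|=1$. By Lemma 7, contracting $z$ into $x$ changes $I(o)$ only for $o\in E(z)$, which come later: in $W(o)$, $z$ is replaced by $x$. Flags $S_j$ are unaffected, the in-edges of $x$ do not change, and the order stays topological. So afterwards $|I|\ge2$ everywhere.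

For the implementation, maintain $\mathrm{root}(z)$. When $z$ is processed, it is contracted iff $S,SW,N,NW$ are empty at $z$ and all $w\in W(z)$ (original set) have the same root $r$; then $\mathrm{root}(z)=r$, else $\mathrm{root}(z)=z$. Afterwards drop all edges into contracted vertices, replace every other edge $(p,q)$ by $(\mathrm{root}(p),q)$ (with $\mathrm{root}(p)=p$ outside $C$), remove duplicates and recompute $H^\pm$ and the kinds by radix sort.

**Step 2: the E-pass gives $|O|\ge2$ and preserves $|I|\ge2$.** It is the $\rho_1$-image of the W-pass, processed in reverse order, so $|O|\ge2$. Let $O(x)=E(x)=\{z\}$ and let $x$ be merged into $z$. Then $N,NE,S,SE$ are empty at $x$, so $x$'s only out-neighbor is $z$, and $I(x)$ arises from kinds $W,SW,NW$. The merged vertex has the in-edges of $x$ with the same kinds, so its set contains $I(x)$, and $|I(x)|\ge2$. All other sets $I(o)$ are unchanged, because $x\notin W(o)$ and kinds at $o$ are preserved.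

**Step 3: the S-pass gives $|I^-|\ge2$ and preserves $|I|,|O|\ge2$.** It is the $\rho_3$-image of the W-pass. Let $z$ be merged into $r$, so $I^-(z)=S(z)=\{r\}$ and $W,SW,E,SE$ are empty at $z$. For $o\ne r$: $z\notin W(o)\cup E(o)$ and kinds at $o$ are preserved, so $I(o),O(o)$ are unchanged. The vertex $r$ loses $z$ from $N(r)$ and gains the edges of $z$ of kinds $N,NE,NW$ with these kinds. As $z$ has $G_1$-out-edges and $E(z)=\emptyset$, $N(z)\cup NE(z)\ne\emptyset$, so $T_1\in O(r)$ persists. As $z$ has $G_2$-in-edges and $W(z)=\emptyset$, $N(z)\cup NW(z)\ne\emptyset$, so $S_2\in I(r)$ persists. Nothing else in $I(r),O(r)$ is affected.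

**Step 4: the N-pass gives $|O^-|\ge2$ and preserves the rest.** It preserves $|I^-|\ge2$ by the $\rho_3$-image of Step 2, and $|I|,|O|\ge2$ by the $\rho_1$-image of Step 3. $\square$

## T-vertices and their elimination

Reduced instances still have one defect. In the twin graph, a reduced NO-instance, both $(x,y)$ and $(y,x)$ are in $R$ with $x,y\in W(a)$: locally, the two paths can arrive at the predecessors of $a$ in either order. Also, the $H^-$-component $\{z,x,y\}$ has two sinks. We want neither to happen in a NO-instance. The culprits are vertices like $x,y$, whose use by one path blocks too many of the neighbors the other path needs.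

**Definition (T-vertex).** $x\in C$ is a *T-vertex* if one of the following holds.

* **T3:** $SW,NW,NE,SE$ are empty and exactly three of $W,E,N,S$ are nonempty, each a singleton.
* **T2** $\{S,E\,|\,NW\}$: $|S(x)|=|E(x)|=1$, $NW(x)\ne\emptyset$, the other five kinds are empty; or an image under the symmetries: $\{N,E\,|\,SW\}$, $\{W,S\,|\,NE\}$, $\{W,N\,|\,SE\}$.

The singleton cardinal neighbors are the *hubs* of $x$. They are distinct since their positions differ, and every cardinal neighbor of a T-vertex is a hub of it. An instance without T-vertices is *T-free*.

*Example.* In the twin graph, $x$ and $y$ are T3 with hubs $b$ (W), $a$ (E), $z$ (S).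

**Definition (elimination of a T-vertex $x$).** T3: delete $x$ and, for $i=1,2$, add to $E_i$ all $(p,q)$ with $p$ an in-neighbor and $q$ an out-neighbor of $x$ in $G_i$. T2 $\{S,E\,|\,NW\}$ with $S(x)=\{z\}$, $E(x)=\{a\}$: delete $x$ from $G_1$ and add $(z,a)$ to $E_1$; keep $x$ in $G_2$ (so $x$ leaves $C$). Other T2 types: by symmetry.

*Example.* Eliminating $x$ and then $y$ in the twin graph leaves $C=\{b,a,z\}$ with $(b,a),(z,a)\in E_1$ and $(b,a),(b,z)\in E_2$, besides the terminal edges.

**Lemma 9.** Elimination gives a plane instance with the same answer. If the instance was reduced, it stays reduced. Kinds change only at hubs.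

*Proof.* **Step 1: links.** T3: all edges at $x$ are single $H^\pm$-edges. An added edge has both ends in $C$. In $G_1$ it has $\Delta=(+,0)$ for $W\to E$, $(0,+)$ for $S\to N$, and $(+,+)$ otherwise; in $G_2$ it has $(+,0)$ for $W\to E$, $(0,-)$ for $N\to S$, and $(+,-)$ otherwise. If both $W,E$ occur, the edge is added to both $E_1$ and $E_2$; if both $N,S$ occur, it is added in opposite directions. T2: the only $G_1$-edges at $x$ are $(z,x),(x,a)$, and the new $G_1$-link $(z,a)$ has $\Delta=(+,+)$. New $G_2$-links run through $x$: an old link into $x$, whose last edge has kind $NW$ and which is therefore of type SE, followed by $(x,a)$ with $(+,0)$ or $(x,z)$ with $(0,-)$, giving $(+,-)$. As in Lemma 7 the signs exclude any further new edge of $H^\pm$, and if an added edge is already present, its type agrees. So (L1), (L2) hold. Acyclicity holds since added edges shortcut paths, and coverage by shortcutting $s_i$–$t_i$ paths.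

**Step 2: the answer.** A disjoint pair maps to a disjoint pair by shortcutting $x$ (in T2, only in $P_1$). Conversely lift a disjoint pair, replacing an added edge that was not present before by its detour through $x$. Only $x$ can become common, when it is on both lifts. T3: then each path uses an in-hub and an out-hub, two of the three hubs, so they share a hub, a contradiction. T2: $P_1$ contains $z$ and $a$, and $P_2$ leaves $x$ to $a$ or $z$, a contradiction.

**Step 3: reducedness for T3.** By symmetry let $W=\{b\}$, $E=\{a\}$, $S=\{z\}$. Added are $(b,a),(z,a)$ to $E_1$ and $(b,a),(b,z)$ to $E_2$. At $a$: $x\in W(a)$ is replaced by $b\in W(a)$, and an $SW$-edge from $z$ is gained; so $I(a)\supseteq\{b,S_1\}$, and $O(a),I^-(a),O^-(a)$ lose nothing since still $W(a)\ne\emptyset$. At $b$: $x\in E(b)$ is replaced by $a\in E(b)$, and an $SE$-edge to $z$ is gained; so $O(b)\supseteq\{a,T_2\}$, and the other sets lose nothing since $E(b)\ne\emptyset$. At $z$: $x\in N(z)$ is lost, an $NE$-edge to $a$ and an $NW$-edge from $b$ are gained; so $O^-(z)\supseteq\{T_1,T_2\}$, $S_2\in I(z)$ and $T_1\in O(z)$ persist, and $I^-(z)$ loses nothing.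

**Step 4: reducedness for T2 $\{S,E\,|\,NW\}$.** The vertex $a$ loses $x\in W(a)$ and gains $SW$ (from $z$) and $NW$ (from $x$, now outside $C$); so $I(a)\supseteq\{S_1,S_2\}$, the flags $S_1\in I^-(a)$, $T_2\in O^-(a)$ persist, and $O(a)$ is unaffected. The vertex $z$ loses $x\in N(z)$ and gains $NE$ (to $a$) and $NW$ (from $x$); so $O^-(z)\supseteq\{T_1,T_2\}$, $S_2\in I(z)$ and $T_1\in O(z)$ persist, and $I^-(z)$ is unaffected. A $G_2$-edge $(q,x)$, of kind $NW$ at $x$, stays outside $H^\pm$, of kind $SE$ at $q$ if $q\in C$. So kinds change only at hubs. $\square$

**Lemma 10.** In one $O(m+n)$-time pass over $C$, a reduced instance becomes reduced and T-free.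

*Proof.* Call $z\in C$ *safe* if two different corner kinds are nonempty at $z$, or a corner kind and one of its two adjacent cardinal kinds are nonempty (e.g. $SE$ with $S$ or $E$). Safe vertices are not T-vertices.

**Step 1: hubs of eliminated vertices become safe and stay so.** By the proof of Lemma 9: in T3 $\{W,E,S\}$, $a$ is safe by $SW,W$; $b$ by $SE,E$; $z$ by $NE,NW$. In T2 $\{S,E\,|\,NW\}$, $a$ is safe by $SW,NW$ and $z$ by $NE,NW$. The witnessing cardinal edge $(b,a)$ joins two hubs. All edges deleted from $G_1$ or $G_2$ by an elimination are $H^\pm$-edges at $x$, and by the sign argument a corner edge never enters $H^\pm$. So corner edges at surviving vertices of $C$ never disappear, and a cardinal edge disappears only if one of its ends is eliminated. By induction on the number of eliminations, hubs of eliminated vertices stay safe, so they are never T-vertices and never eliminated, so their witnesses persist.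

**Step 2: the pass.** A vertex that has never been a hub of an eliminated vertex has unchanged cardinal sets and unchanged emptiness of corner kinds. Hence it suffices to go once over $C$ and eliminate each vertex that has not been such a hub and is a T-vertex according to the original duplicate-free kind lists. Its hubs are its original cardinal neighbors, still present: if one had been eliminated, our vertex would have been its hub. At the end, a vertex that has been a hub is safe, and a vertex that has never been one was tested with its final status. Each elimination adds at most four edges and takes $O(1)$ time if deletions are only marked; finally drop the deleted edges, remove duplicates and recompute the kinds by radix sort. $\square$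

## The conflict lemma

We now show that in a NO-instance the twin phenomenon is caused *only* by T-vertices.

**Lemma 11 (conflict lemma).** Let the instance be reduced, $K$ an $H^+$-component, $a\in K$, $x\ne y\in W(a)$ with $(x,y)\in R$ and $(y,x)\in R$. (a) If $u(x)\ne u(y)$, the instance is YES. (b) If $u(x)=u(y)$ and the instance is NO, then $x$ and $y$ are T-vertices.

*Proof.* Let $u(x)\le u(y)$ without loss of generality.

**Step 1: assemble a solution from a start pair and an end pair, and see what can go wrong.** By Lemma 5 there are disjoint local paths $\lambda_a$ from $a$ and $\lambda_y$ from $y$ to $T_1,T_2$ in one of the two pairings.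

*Case $\alpha$:* $\lambda_a$ ends in $T_1$, $\lambda_y$ in $T_2$. Take a start pair $(\alpha,\beta)$ for $(x,y)$, realized by $A,B$, and let $\Lambda_a,\Lambda_y$ realize $\lambda_a,\lambda_y$. Put $P_1=A\cdot(x,a)\cdot\Lambda_a$ and $P_2=B\cdot\Lambda_y$. Let $q\in P_1\cap P_2$.

* $q\in A\cap B$: impossible by Lemma 6(i), with common descendant $a$.
* $q\in\Lambda_a\cap\Lambda_y$: impossible by Lemma 6(ii), with common ancestor $y$.
* $q\in\Lambda_a\cap B$: $u(q)\ge u(a)>u(y)\ge u(q)$, impossible.
* $q\in A\cap\Lambda_y$: $u(q)\le u(x)\le u(y)\le u(q)$, so all are equal. If $q$ were $x$ or $y$, there would be a path from $y$ to $x$, contradicting Lemma 3(b). So $A[q,x]\subseteq H^-$ and $\Lambda_y[y,q]$ is vertical, both nontrivial. Hence the maximal $H^+$-suffix of $A$ is trivial, $\alpha$ is the single edge $S_1\to x$, realized through kind $S$; likewise $\lambda_y$ is the single edge $y\to T_2$, realized through kind $S$.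

So if $u(x)\ne u(y)$ we have a solution. If the instance is NO, then, varying the start pair, the end pair and the realizing edges, we get: $u(x)=u(y)$; in every start pair $(S_1\rightsquigarrow x,S_2\rightsquigarrow y)$ the $S_1$-path is the edge $S_1\to x$; $SW(x)=\emptyset\ne S(x)$; in every end pair $(a\rightsquigarrow T_1,y\rightsquigarrow T_2)$ the path from $y$ is the edge $y\to T_2$; and $SE(y)=\emptyset\ne S(y)$.

*Case $\beta$:* $\lambda_a$ ends in $T_2$, $\lambda_y$ in $T_1$. This is the $\rho_2$-image, using $(y,x)\in R$. If $u(x)\ne u(y)$ there is a solution. Conclusions if NO: $u(x)=u(y)$; in every start pair $(S_1\rightsquigarrow y,S_2\rightsquigarrow x)$ the $S_2$-path is the edge $S_2\to x$; $NW(x)=\emptyset\ne N(x)$; in every end pair $(y\rightsquigarrow T_1,a\rightsquigarrow T_2)$ the path from $y$ is the edge $y\to T_1$; $NE(y)=\emptyset\ne N(y)$.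

This proves (a). From now on the answer is NO, so $u(x)=u(y)$ and the situation is symmetric in $x,y$.

**Step 2: turn flags into empty and nonempty kinds.** If $T_2\in O(y)$, then $y\to T_2$ and any $a\rightsquigarrow T_1$ form an end pair, since $y$ precedes $a$; so case $\alpha$ occurs. Thus:

* ($\alpha_y$) $T_2\in O(y)$ implies $SE(y)=\emptyset$, $SW(x)=\emptyset$, $S(x),S(y)\ne\emptyset$, and every start pair for $(x,y)$ has $S_1$-path $S_1\to x$;
* ($\beta_y$) $T_1\in O(y)$ implies $NE(y)=\emptyset$, $NW(x)=\emptyset$, $N(x),N(y)\ne\emptyset$, and every start pair for $(y,x)$ has $S_2$-path $S_2\to x$;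
* ($\alpha_x$), ($\beta_x$): the same with $x,y$ exchanged.

In particular $T_2\in O(x)\Leftrightarrow T_2\in O(y)$ and $T_1\in O(x)\Leftrightarrow T_1\in O(y)$.

Moreover $E(x)=E(y)=\{a\}$. Indeed, if $r\in E(y)\setminus\{a\}$, take disjoint $\lambda_a,\lambda_r$ to $T_1,T_2$ in some pairing (Lemma 5). Then $\lambda_a$ and $(y\to r)\cdot\lambda_r$ are disjoint because $y$ precedes $a$, and the latter is not a single edge, contradicting Step 1. The argument for $x$ is the same. Since $|O|\ge2$, some $T_j$ lies in $O(x)\cap O(y)$.

**Step 3: if $S(x),S(y)\ne\emptyset$, then $S(x)=S(y)=\{z\}$ for some $z$.** It suffices to refute $r\in S(x)$, $r'\in S(y)$, $r\ne r'$. If $r,r'$ are in the same $H^-$-component, Lemma 5 in the $\rho_3$-image gives $(r,r')\in R^-$ or $(r',r)\in R^-$; exchanging $x,y$ if necessary, let it be the former. Realize it by a $G_1$-path $A$ from $s_1$ to $r$ and a $G_2$-path $D$ from $r'$ to $t_2$ ($G_2$ is reversed in the image). If $r,r'$ are in different $H^-$-components, realize any local paths $S_1\rightsquigarrow r$ and $S_2\rightsquigarrow r'$ of the $\rho_3$-image. In both cases the maximal $H^-$-suffix of $A$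 and the maximal vertical prefix of $D$ are disjoint. Let $P_1=A\cdot(r,x)\cdot(x,a)\cdot\Lambda$ with $\Lambda$ realizing some $a\rightsquigarrow T_1$, and $P_2=B\cdot(y,r')\cdot D$ with $B$ realizing some $S_2\rightsquigarrow y$. Let $A^+=A\cdot(r,x)$ and $q\in P_1\cap P_2$.

* $q\in A^+\cap B$: $q\ne x$, because $x\in B$ would give a path from $x$ to $y$, contradicting Lemma 3(b); and $q\ne a$ by acyclicity of $G_1$. Then $A^+[q,x]\cdot(x,a)$ in $G_1$ and $B[q,y]\cdot(y,a)$ in $G_2$ give $\Delta v=0$, so the first is in $H^+$; but it contains $(r,x)\in H^-$, a contradiction.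
* $q\in A^+\cap D$: $u(q)\le u(x)=u(y)=u(r')\le u(q)$, so equality. $q\ne x$ by Lemma 3(b), as otherwise there is a $G_2$-path from $y$ to $x$; and $q\ne y$ by acyclicity of $G_2$. Thus $A^+[q,x]\subseteq H^-$ and $(y,r')\cdot D[r',q]$ is vertical. So $q$ is on the maximal $H^-$-suffix of $A$ and on the maximal vertical prefix of $D$, a contradiction.
* $q\in\Lambda\cap B$: $u(q)\ge u(a)>u(y)\ge u(q)$, impossible.
* $q\in\Lambda\cap D$: $y\to a\rightsquigarrow q$ in $G_1$ and $y\to r'\rightsquigarrow q$ in $G_2$ give $\Delta v=0$ (here $q\ne y$ as $y$ precedes $a$), so the latter is in $H^+$. But its first edge $(y,r')$ is vertical and would lie in $E_1$ together with its reverse, a contradiction.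

So the instance is YES, a contradiction. By $\rho_2$: if $N(x),N(y)\ne\emptyset$, then $N(x)=N(y)$ is a singleton.

**Step 4: read off the T-shape.**

*Case (i): $T_2\in O(x)\cap O(y)$, $T_1\notin O(x)\cup O(y)$.* At both $x$ and $y$: $N=NE=\emptyset$, and by ($\alpha_x$), ($\alpha_y$) $SE=SW=\emptyset$, $S\ne\emptyset$; also $E=\{a\}$, and $S(x)=S(y)$ is a singleton by Step 3.

Suppose $NW(y)\ne\emptyset$. For $w\in W(x)$, some $S_1\rightsquigarrow w\to x$ and $S_2\to y$ would be a start pair ($y$ is not an ancestor of $x$ by Lemma 3(b)), contradicting ($\alpha_y$). So $W(x)=\emptyset$. Hence $NW(x)\ne\emptyset$, as $x$ has $G_2$-in-edges and $N(x)=\emptyset$; hence $W(y)=\emptyset$ by symmetry. So $x,y$ are T2 of type $\{S,E\,|\,NW\}$.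

Suppose $NW(y)=\emptyset$. Then $NW(x)=\emptyset$, since $NW(x)\ne\emptyset$ would imply $NW(y)\ne\emptyset$ as just seen with $x,y$ exchanged. So $W(x),W(y)\ne\emptyset$. Let $w\in W(x)$, $w'\in W(y)$ and suppose $w\ne w'$. Neither $x$ nor $y$ is on a local path to $w$ or $w'$: otherwise there would be a path between $x$ and $y$, contradicting Lemma 3(b), or a cycle. If $(w,w')\in R$, then $S_1\rightsquigarrow w\to x$, $S_2\rightsquigarrow w'\to y$ is a start pair contradicting ($\alpha_y$). If $(w',w)\in R$, then $S_1\rightsquigarrow w'\to y$, $S_2\rightsquigarrow w\to x$ contradicts ($\alpha_x$). One of these holds by Lemma 5, a contradiction. So $W(x)=W(y)=\{w\}$ is a singleton, and $x,y$ are T3 with $\{W,E,S\}$.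

*Case (ii): $T_1\in O(x)\cap O(y)$, $T_2\notin O(x)\cup O(y)$.* This is the $\rho_2$-image of case (i).

*Case (iii): $T_1,T_2\in O(x)\cap O(y)$.* By ($\alpha_x$), ($\alpha_y$), ($\beta_x$), ($\beta_y$) all four corner kinds are empty and $S,N\ne\emptyset$ at both. If $w\in W(x)$, then $S_1\rightsquigarrow w\to x$ and $S_2\to y$ (as $N(y)\ne\emptyset$) contradict ($\alpha_y$). So $W(x)=\emptyset$, likewise $W(y)=\emptyset$. By Step 3 and its $\rho_2$-image $S(x)=S(y)$ and $N(x)=N(y)$ are singletons. So $x,y$ are T3 with $\{N,S,E\}$. $\square$

**Corollary 12.** In a reduced, T-free NO-instance, for each $H^+$-component: for $x\ne y\in W(a)$, not both $(x,y),(y,x)\in R$ (*no merge conflict*); for $p\ne q\in E(b)$, not both $(p,q),(q,p)\in R'$ (*no split conflict*, by $\rho_1$). The same holds for $H^-$-components (by $\rho_3$).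

## Sweeping a component

**Lemma 13.** In a reduced, T-free NO-instance every $H^+$-component $K$ has a unique source and a unique sink in $(K,H^+)$.

*Proof.* A source $d$, i.e. $W(d)=\emptyset$, has $S_1,S_2\in I(d)$. Suppose sources $d\ne d'$ have a common descendant; fix paths to it and let $a$ be the first vertex of the $d'$-path on the $d$-path. Then $a\ne d,d'$, since a source is no descendant of another vertex, and the predecessors $x$ of $a$ on the $d$-path and $y$ on the $d'$-path have disjoint paths $d\rightsquigarrow x$, $d'\rightsquigarrow y$. Starting either one at $S_1$ and the other at $S_2$ gives $(x,y),(y,x)\in R$, a merge conflict, contradicting Corollary 12. Hence every vertex descends from exactly one source, adjacent vertices from the same one, and $K$ is connected. Sinks: $\rho_1$. $\square$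

**Definition (sweep).** Let the instance be reduced and let $K$ have a unique source $d$ and a unique sink. Fix an end order $<'$ on $K\cup\{T_1,T_2\}$ and order the out-edges of each $z$ by $<'$ of their heads in $E(z)$ (the *out-order*). For a topological order of $K$ maintain the *frontier* $F$, a list of the edges of $K$ with processed tail and unprocessed head; after $d$, $F$ is the list of out-edges of $d$ in out-order. To process $z\ne d$: if the in-edges of $z$ are not consecutive in $F$, *fail*; else record their order in $F$ as the *in-order* of $z$ and replace this block by the out-edges of $z$ in out-order.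

*Examples.* In the twin graph with the end order above, $F$ is successively $(b,x),(b,y)$; then $(x,a),(b,y)$; then $(x,a),(y,a)$; at $a$ the block is consecutive and the in-order is $x,y$. If $K$ has edges $d\to p,q,r$, $p\to w$, $r\to w$, $q\to g$, $w\to g$ and the end order has $p<'q<'r$, then after $p,q,r$ the frontier is $(p,w),(q,g),(r,w)$, and the sweep fails at $w$.

Under $\rho_2$ (with the reversed end order) out-orders, in-orders and frontiers are reversed, $R$ and $R'$ are transposed, and $u$ is unchanged. Edges with the same tail always appear in $F$ in out-order.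

**Lemma 14.** Whether the sweep succeeds, and the in-orders, do not depend on the topological order.

*Proof.* Every topological order starts with $d$ and ends with the sink. Any two are connected by transpositions of consecutive nonadjacent vertices: if $\sigma\ne\tau$, some $p,q$ consecutive in $\sigma$ appear in $\tau$ in the opposite order; then there is no edge between them, and exchanging them in $\sigma$ lowers the number of inversions with respect to $\tau$. Let $z,z'$ be exchanged. Neither is the sink, so both have out-edges. If processing $z$ then $z'$ succeeds, $F=X\,\mathrm{in}(z)\,Y$ becomes $X\,\mathrm{out}(z)\,Y$. The block $\mathrm{in}(z')$ is consecutive there and disjoint from $\mathrm{out}(z)\ne\emptyset$, so it lies within $X$ or within $Y$. Hence processing $z'$ then $z$ succeeds with the same in-orders and the same result. The converse is symmetric. $\square$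

**Lemma 15.** In a reduced, T-free NO-instance the sweep of every $H^+$-component $K$ succeeds. For the sweep in an order of nondecreasing $u$ (such an order is topological, as $u$ increases along $H^+$), always
$$\text{if }(x,w)\text{ precedes }(y,w')\text{ in }F\text{ and }x\ne y,\text{ then }(x,y)\in R.\tag{2}$$

*Proof.* Statement (2) holds after $d$. All other vertices descend from $d$ and have $u>u(d)$. Consider the vertices with $u=u_0>u(d)$, let $F_0$ be the frontier before processing them, and assume (2) for $F_0$. All tails in $F_0$ have $u<u_0$ and all heads have $u\ge u_0$.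

**Step 1: in-blocks are consecutive.** Let $u(z)=u_0$ and suppose $(x,z)$, $(x',w)$, $(y,z)$ occur in this order in $F_0$, with $w\ne z$; note $x\ne y$. We construct a solution, a contradiction. There is no path from $w$ to $z$ in $G_1$ or $G_2$: by Lemma 3(a) if $u(w)>u(z)$, by Lemma 3(b) if $u(w)=u(z)$.

*Item 1: $x'\notin\{x,y\}$.* By Lemma 5 there are disjoint $\lambda_z,\lambda_w$ to $T_1,T_2$ in some pairing. Suppose $\lambda_z$ ends in $T_1$ and $\lambda_w$ in $T_2$; the other case is the $\rho_2$-image, using $(x',y)\in R$ instead of $(x,x')\in R$. Let $A,B$ realize a start pair for $(x,x')$, which exists by (2), and let $P_1=A\cdot(x,z)\cdot\Lambda_z$, $P_2=B\cdot(x',w)\cdot\Lambda_w$, with $\Lambda_z,\Lambda_w$ realizing $\lambda_z,\lambda_w$. Let $q\in P_1\cap P_2$.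

* $q\in(A\cup\{z\})\cap B$: excluded by Lemma 6(i) for $(z,x')$, with the sink as common descendant; $z$ is not on the local path to $x'$ as $u(z)>u(x')$.
* $q\in\Lambda_z\cap\Lambda_w$: excluded by Lemma 6(ii), with common ancestor $d$.
* $q\in\Lambda_z\cap B$: $u(q)\ge u_0>u(x')\ge u(q)$, impossible.
* $q\in(A\cup\{z\})\cap\Lambda_w$: $u(q)\le u_0\le u(w)\le u(q)$, so equality. If $q\ne z$, the subpath of $A\cdot(x,z)$ from $q$ to $z$ would be in $H^-$, but its last edge is in $H^+$. So $q=z$, and there is a path from $w$ to $z$, impossible.

*Item 2: $x'=x$.* Then $z<'w$, so by Lemma 5 there are disjoint $w\rightsquigarrow T_1$, $z\rightsquigarrow T_2$, realized by $\Lambda_w,\Lambda_z$. With $A,B$ realizing a start pair for $(x,y)$ let $P_1=A\cdot(x,w)\cdot\Lambda_w$, $P_2=B\cdot(y,z)\cdot\Lambda_z$.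

* $A$ and $B\cup\{z\}$ are disjoint by Lemma 6(i) for $(x,z)$, common descendant $z$; $z$ is not on the local path to $x$ as $u(z)>u(x)$.
* $\Lambda_w$ and $\Lambda_z$ are disjoint by Lemma 6(ii), common ancestor $x$.
* $q\in A\cap\Lambda_z$: $u(q)\le u(x)<u_0\le u(q)$, impossible.
* $q\in\Lambda_w\cap(B\cup\{z\})$: $u(q)\ge u(w)\ge u_0\ge u(q)$, so equality, and since $(y,z)\in H^+$, as before $q=z$, so there is a path from $w$ to $z$, impossible.

*Item 3: $x'=y$.* This is the $\rho_2$-image of Item 2.

So all in-blocks of level $u_0$ are consecutive in $F_0$. By Lemma 3(b) there are no edges inside the level, so the blocks are disjoint parts of $F_0$ and stay consecutive while the level is processed.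

**Step 2: statement (2) is preserved.** When $z$ of level $u_0$ is processed, the new pairs to check consist of an out-edge of $z$ and an edge $g=(x',w)$ remaining in $F$, with $w\ne z$, $x'\ne z$. Let $g$ precede the block of $z$; the other case is the $\rho_2$-image. We need $(x',z)\in R$. We have $u(x')\le u_0$, so $z$ is not an ancestor of $x'$ by Lemma 3; and $w$ is unprocessed, so $u(w)\ge u_0$.

* If there is $y\in W(z)\setminus\{x'\}$: $(x',y)\in R$ by (2) before the step; append $y\to z$.
* If $W(z)=\{x'\}$ and $S_2\in I(z)$: use $S_2\to z$ and any $S_1\rightsquigarrow x'$.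
* If $W(z)=\{x'\}$ and $S_2\notin I(z)$: then $I(z)=\{x',S_1\}$, $u(x')<u_0$, and $w<'z$, because $(x',w)$ precedes $(x',z)$. Take disjoint $\lambda_z:z\rightsquigarrow T_1$, $\lambda_w:w\rightsquigarrow T_2$ (Lemma 5), realized by $\Lambda_z,\Lambda_w$. Let $A$ realize $S_1\to z$ and $B$ realize some $S_2\rightsquigarrow x'$; put $P_1=A\cdot\Lambda_z$, $P_2=B\cdot(x',w)\cdot\Lambda_w$. $A$ and $B$ are disjoint by Lemma 6(i) for $(z,x')$, common descendant $z$. $\Lambda_z$ and $\Lambda_w$ are disjoint by Lemma 6(ii), common ancestor $x'$. For $\Lambda_z$ and $B$, $u\ge u_0>u(x')\ge u$ is impossible. As the instance is NO, there is $q\in A\cap\Lambda_w$. Then $u(q)\le u(z)=u_0\le u(w)\le u(q)$, so $u(w)=u(z)$; $q\ne z,w$ by Lemma 3(b); $A[q,z]\subseteq H^-$, and $\Lambda_w[w,q]$ is vertical. So $S(z),S(w)\ne\emptyset$ and $T_2\in O(z)\cap O(w)$. By Lemma 3(b) neither of $z,w$ is a descendant of the other. Hence any $z\rightsquigarrow T_1$ with $w\to T_2$ shows $(z,w)\in R'$, and any $w\rightsquigarrow T_1$ with $z\to T_2$ shows $(w,z)\in R'$. As $z,w\in E(x')$, this is a split conflict, contradicting Corollary 12.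

Success for other topological orders follows from Lemma 14. $\square$

What a successful sweep buys is that sides are consistent between two meetings.

**Lemma 16.** Suppose the sweep of $K$ succeeds. Let $D_1,D_2$ be $H^+$-paths from $b$ to $a$ in $K$ sharing only $b,a$, with different first edges and different last edges. Then the first edge of $D_1$ precedes that of $D_2$ in the out-order of $b$ iff the last edge of $D_1$ precedes that of $D_2$ in the in-order of $a$.

*Proof.* From just after $b$ until just before $a$ is processed, the processed vertices of $D_j$ form a prefix of $D_j$, so $F$ contains exactly one edge of each $D_j$. Processing an inner vertex of $D_1$ replaces a consecutive block containing the $D_1$-edge, but not the $D_2$-edge (whose head is not that vertex), by a block containing the next $D_1$-edge. So the relative order does not change; likewise for $D_2$, and trivially for vertices on neither path. $\square$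

## A crossing form bounded by one

Assume that the instance is reduced, that all $H^+$-components and (via $\rho_3$) all $H^-$-components have a unique source and a unique sink, and that all their sweeps succeed.

**Definition (crossing form).** For $z\in C$ define positions of edges at $z$:

* for $\sigma_z$: a $G_1$-in-edge has position its in-order rank if of kind $W$, else $-\infty$; a $G_2$-in-edge has its rank if of kind $W$, else $+\infty$;
* for $\tau_z$: a $G_1$-out-edge has position its out-order rank if of kind $E$, else $+\infty$; a $G_2$-out-edge has its rank if of kind $E$, else $-\infty$;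
* for $\sigma^-_z$: a $G_1$-in-edge has its rank if of kind $S$, else $-\infty$; a $G_2$-*out*-edge has its rank if of kind $S$, else $+\infty$;
* for $\tau^-_z$: a $G_1$-out-edge has its rank if of kind $N$, else $+\infty$; a $G_2$-*in*-edge has its rank if of kind $N$, else $-\infty$.

Ranks for $\sigma^-,\tau^-$ come from the sweeps of the $H^-$-components in the $\rho_3$-image. Each of $\sigma_z,\tau_z,\sigma^-_z,\tau^-_z$, applied to a $G_1$-edge and a $G_2$-edge, is the sign in $\{-1,0,1\}$ of (position of the first) $-$ (position of the second). For $s_i$–$t_i$ paths $P_i$, evaluating at their edges at $z$, let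
$$\Phi(P_1,P_2)=\sum_{z\in P_1\cap P_2}\Big(\tfrac12(\tau_z-\sigma_z)+\tfrac12(\tau^-_z-\sigma^-_z)-1\Big).$$

By construction $\sigma^-,\tau^-$ are the $\rho_3$-images of $\sigma,\tau$, so $\Phi$ is invariant under $\rho_3$ (with $P_2$ reversed).

*Examples.* If the paths meet at one vertex with four corner edges, $\sigma=\sigma^-=-1$ and $\tau=\tau^-=1$, so $\Phi=1+1-1=1$. Next let two paths enter a diamond $b\to c\to a$, $b\to c'\to a$ in $H^+$ at $b$ and leave it at $a$ by corner edges, $P_1$ through $c$ and $P_2$ through $c'$. At both $b$ and $a$ one finds $\tau^-=1$, $\sigma^-=-1$, so these terms cancel the $-1$. If $c$ precedes $c'$ in both orders, then $\sigma_b=-1$, $\tau_b=-1$, $\sigma_a=-1$, $\tau_a=1$, so $\Phi=0+1=1$; if $c'$ precedes $c$, then $\tau_b=1$, $\sigma_a=1$ and $\Phi=1+0=1$. The double meeting no longer counts twice.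

**Lemma 17.** (a) $\Phi=0$ if $P_1\cap P_2=\emptyset$. (b) $\Phi\le1$ always. (c) If the instance is T-free and NO, then $\Phi=1$ for all pairs.

*Proof.* (a) is clear. Let $P_1\cap P_2=\{z_1,\dots,z_k\}$ in the order along $P_1$, $k\ge1$.

**Step 1: all meetings have one type.** Let $i<j$. If $z_i$ precedes $z_j$ on $P_2$, then by Lemma 3 $\Delta v=0$ from $z_i$ to $z_j$, the segments of both paths between them are in $H^+$, and $\Delta u>0$ (type $+$). Otherwise $\Delta u=0$, both segments are in $H^-$ (the $P_2$-segment reversed), and $\Delta v>0$ (type $-$). If $(z_{i-1},z_i)$ and $(z_i,z_{i+1})$ were of different types, then $(z_{i-1},z_{i+1})$ would have $\Delta u,\Delta v>0$, which is neither type. So for $k\ge2$ all pairs have one type.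

**Step 2: (b) by telescoping.** *Type $+$.* The order along $P_2$ is the same. Let $i<k$, let $f_1,f_2$ be the out-edges of $P_1,P_2$ at $z_i$ and $e_1,e_2$ their in-edges at $z_{i+1}$, all in $H^+$. If $f_1=f_2$, then the common head is $z_{i+1}$, $e_1=e_2=f_1$, and $\tau_{z_i}=0=\sigma_{z_{i+1}}$. Otherwise $e_1\ne e_2$ (a common tail would be $z_i$, giving $f_1=f_2$), and Lemma 16 gives $\tau_{z_i}=\sigma_{z_{i+1}}$. So $\sum\frac12(\tau-\sigma)=\frac12(\tau_{z_k}-\sigma_{z_1})$.

At each $z_i$ we have $\sigma^-_{z_i}=-1$: for $i<k$, $P_2$'s out-edge has kind $E$, so position $+\infty$ for $\sigma^-$; for $i=k$, $P_1$'s in-edge has kind $W$, so position $-\infty$. Likewise $\tau^-_{z_i}=+1$: for $i<k$, $P_1$'s out-edge has kind $E$, position $+\infty$; for $i=k$, $P_2$'s in-edge has kind $W$, position $-\infty$. So $\sum\frac12(\tau^--\sigma^-)=k$, which cancels the $-1$'s, and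
$$\Phi=\tfrac12(\tau_{z_k}-\sigma_{z_1})\le1.$$
*Type $-$*: by $\rho_3$, $\Phi=\frac12(\tau^-_{z_k}-\sigma^-_{z_1})\le1$. *$k=1$*: $\Phi=\frac12(\tau-\sigma)+\frac12(\tau^--\sigma^-)-1\le1$.

**Step 3: (c).** Now $k\ge1$ for all pairs. It suffices to show $\sigma_{z_1}=-1$ and $\tau_{z_k}=+1$ for type $+$ and for $k=1$; then $\rho_3$ gives $\sigma^-=-1$, $\tau^-=1$ for $k=1$, and settles type $-$.

Let $e_1,e_2$ be the in-edges of $P_1,P_2$ at $a=z_1$, the first common vertex on both paths. If $e_1$ or $e_2$ is not of kind $W$, then $\sigma=-1$. Otherwise $e_1=(x,a)$, $e_2=(y,a)$ with $x\ne y$, and $P_1[s_1,x]$, $P_2[s_2,y]$ are disjoint. Their maximal $H^+$-suffixes start at non-terminal vertices and are preceded by an edge of kind $S$ or $SW$, respectively $N$ or $NW$. So, preceded by $S_1$ respectively $S_2$, they show $(x,y)\in R$. By Corollary 12, $(y,x)\notin R$. By (2) and Lemma 14, $(y,a)$ cannot precede $(x,a)$ in the in-order. So $\sigma=-1$.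

Let $b=z_k$, the last common vertex on both paths. If the out-edges are not both of kind $E$, then $\tau=+1$. Otherwise they are $(b,p)$ for $P_1$ and $(b,q)$ for $P_2$ with $p\ne q$, and the maximal $H^+$-prefixes of the disjoint paths $P_1[p,t_1]$, $P_2[q,t_2]$, followed by edges of kind $N$ or $NE$, respectively $S$ or $SE$, show $(p,q)\in R'$. By Corollary 12, $(q,p)\notin R'$, so not $p<'q$ (Lemma 5). Hence $q<'p$ and $\tau=+1$. $\square$

## Averaging over all pairs with two flows

$\Phi$ extends bilinearly to $s_i$–$t_i$ flows $f\in\mathbb R^{E_1},g\in\mathbb R^{E_2}$: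
$$\Phi(f,g)=\sum_{z\in C}\Big[\tfrac12\sum\tau_zf_eg_{e'}-\tfrac12\sum\sigma_zf_eg_{e'}+\tfrac12\sum\tau^-_zf_eg_{e'}-\tfrac12\sum\sigma^-_zf_eg_{e'}-f(z)g(z)\Big],$$
each inner sum over the pairs $(e,e')\in E_1\times E_2$ at $z$ on which the sign function is defined, and $f(z),g(z)$ the throughputs. For $f=\chi_{P_1}$, $g=\chi_{P_2}$ this is $\Phi(P_1,P_2)$.

**Step 1: a small positive integral flow.** We want an integral $s_i$–$t_i$ flow $f_i$ in $G_i$, positive on every edge, of value $N_i=|E_i|\ge1$. Fix for each vertex $\ne s_i$ one in-edge and for each vertex $\ne t_i$ one out-edge. For each edge $e$ route one unit from $s_i$ along chosen in-edges to the tail of $e$, through $e$, then along chosen out-edges to $t_i$. To compute $f_i$, let $\mathrm{back}(x)$ be the number of units whose part before their edge $e$ visits $x$; then $\mathrm{back}(x)=\mathrm{outdeg}(x)+\sum\mathrm{back}(y)$ over all $y$ whose chosen in-edge is $(x,y)$, computed in reverse topological order. Symmetrically $\mathrm{fwd}(y)=\mathrm{indeg}(y)+\sum\mathrm{fwd}(x)$ over all $x$ whose chosen out-edge is $(x,y)$, in topological order. Then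
$$f_i(x,y)=1+[(x,y)\text{ chosen in-edge of }y]\,\mathrm{back}(y)+[(x,y)\text{ chosen out-edge of }x]\,\mathrm{fwd}(x).$$

**Step 2: the flow is a positive combination of all paths.** Let $f_i(x)$ be the throughput, $f_i(s_i)=f_i(t_i)=N_i$, and for $s_i$–$t_i$ paths $P$ let
$$\mu_i(P)=N_i\prod_{e\in P}\frac{f_i(e)}{f_i(\mathrm{tail}(e))}>0.$$
We claim
$$\sum_P\mu_i(P)\chi_P=f_i,\qquad\sum_P\mu_i(P)=N_i.\tag{3}$$
Let $q(x)$ be the sum over all $s_i$–$x$ paths, and $r(x)$ the sum over all $x$–$t_i$ paths, of $\prod f_i(e)/f_i(\mathrm{tail}(e))$. Then $q(s_i)=1$ and $q(x)=\sum_{(y,x)}q(y)f_i(y,x)/f_i(y)$, so $q(x)=f_i(x)/N_i$ by induction in topological order. Also $r(t_i)=1$ and $r(x)=\sum_{(x,y)}\frac{f_i(x,y)}{f_i(x)}r(y)$, so $r\equiv1$ by reverse induction. Hence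
$$\sum_{P\ni(x,y)}\mu_i(P)=N_i\,q(x)\,\frac{f_i(x,y)}{f_i(x)}\,r(y)=f_i(x,y),\qquad \sum_P\mu_i(P)=N_i\,r(s_i)=N_i .$$

**Step 3: the test.** By bilinearity, (3) and Lemma 17(b),
$$\Phi(f_1,f_2)=\sum_{P_1,P_2}\mu_1(P_1)\mu_2(P_2)\Phi(P_1,P_2)\le N_1N_2,\tag{4}$$
with equality iff $\Phi(P_1,P_2)=1$ for *all* pairs, because all coefficients are positive.

## The decision algorithm: proof of Theorem 1

1. Build the plane instance (Proposition 4), or stop with an answer.
2. Do the contraction passes (Lemma 8) and the T-elimination (Lemma 10). The instance is now reduced and T-free.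
3. For all $H^+$-components, and all $H^-$-components via $\rho_3$: if there are several sources or several sinks, answer YES. Otherwise compute an end order and the out-orders, and sweep along a topological order of $G_1$ (it is topological for $H^+$ and $H^-$, both subsets of $E_1$). If the sweep fails, answer YES.
4. Compute $f_1,f_2$ and $\Phi(f_1,f_2)$. Answer NO iff $\Phi(f_1,f_2)=N_1N_2$.

**Correctness.** Items 1–2 preserve the answer. YES in item 3 is correct by Lemmas 13 and 15 and their $\rho_3$-images. In item 4: if the instance is NO, then $\Phi\equiv1$ by Lemma 17(c), and equality holds in (4). If equality holds, all pairs have $\Phi=1$, so none is disjoint by Lemma 17(a), and the answer is NO.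

**Time.** Items 1–2 were treated above; sizes stay $O(m+n)$. End orders: process $K$ in reverse topological order, starting from the list $T_2,T_1$, and insert $z$ right after the lower of two elements of $O(z)$; this is $O(1)$ per vertex with the order-maintenance structure. Traversing the lists gives ranks, and bucket sort gives the out-orders. The sweep with a doubly linked list takes $O(\deg z)$ per vertex: mark the in-edges, extend left and right from one of them over marked edges, and compare the count with the in-degree. For $\Phi(f_1,f_2)$: at each $z$, lists sorted by position and prefix sums give each double sum in $O(\deg z)$; compute $2\Phi$ to stay integral. Each unit of $f_i$ uses an edge or vertex at most once, so flow values and throughputs are at most $N_i$; all numbers are $O(nN_1N_2)$ in absolute value and fit in $O(1)$ words. Everything is deterministic and takes $O(m+n)$ time in total. This proves Theorem 1. $\blacksquare$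

## Finding the paths on DAGs: proof of Theorem 2

The special cases at the start of the proof of Proposition 4 are trivial for search. On a DAG the reductions simplify. $H^-=\emptyset$, and by Lemma 7 this persists, so $N(z)=S(z)=\emptyset$ always. T-vertices have $N$ or $S$ nonempty, so there are none. The sets $W\cup SW$, $E\cup SE$, $E\cup NE$, $W\cup NW$ are nonempty at every $z\in C$, so $|I^-|=|O^-|=2$ and there are no S- or N-contractions. Also $u$ is injective on $C$ and remains the topological index of the surviving vertices, so $C$ can be sorted by $u$ in linear time.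

**Step 1: lifting and realizing.** Solutions lift through contractions in linear time. In the W-pass, each class of vertices with a common root is entered from outside only at its root, and every member is reached from the root by following $W$-predecessors inside the class, in both graphs. So an edge $(r,q)$ of the contracted graph that came from $(p,q)$ with $\mathrm{root}(p)=r$ is replaced by $r\rightsquigarrow p\to q$. The E-pass is symmetric. Each class meets at most one of two disjoint paths, so lifts of disjoint paths are disjoint. Realizations are computed in linear time from predecessor and successor pointers. Compute start and end orders of all components (Lemma 5); they give explicit start and end pairs in linear time.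

**Step 2: conflicts give solutions.** Suppose $x\ne y\in W(a)$ and explicit start pairs for $(x,y)$ and $(y,x)$ are given. Since $u(x)\ne u(y)$, Step 1 of Lemma 11, with the disjoint paths from $a$ and from the later of $x,y$ supplied by the end order, gives an explicit solution. For explicit split conflicts use the $\rho_1$-image, with the start order.

**Step 3: several sources in $K$.** In topological order label each source with itself and each other vertex with the common label of its in-neighbors as long as these agree. As $K$ is connected, some first $a$ has in-neighbors $x,y$ with different labels $d\ne d'$. All ancestors of $x$ have label $d$ and all ancestors of $y$ have label $d'$, so following arbitrary $W$-predecessors yields disjoint paths $d\rightsquigarrow x$, $d'\rightsquigarrow y$, hence both start pairs; use Step 2. Several sinks: $\rho_1$.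

**Step 4: the sweep with one more test.** Sweep in order of increasing $u$. At each $z\ne d$ test contiguity and also: if $W(z)=\{x'\}$ and $S_2\notin I(z)$, then $(x',z)$ must be the first remaining frontier edge with tail $x'$; if $W(z)=\{x'\}$ and $S_1\notin I(z)$, the last. This is $O(1)$ with a linked list of remaining out-edges per vertex.

*Backtracing.* As long as all tests passed, for frontier edges $(x,w)$ before $(y,w')$ with $x\ne y$, an explicit start pair for $(x,y)$ is found in $O(|K|)$ steps, as follows. Let $y$ be the later of $x,y$; the other case is the $\rho_2$-image. Then $y\ne d$, and before $y$ was processed the frontier edge $(x,w)$ preceded the in-block of $y$.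

* If some $y'\in W(y)\setminus\{x\}$ exists, then $(x,w)$ preceded $(y',y)$; continue with $(x,y')$ and append $y$.
* If $W(y)=\{x\}$, then $(x,y)$ was not the first remaining edge with tail $x$, so the test passed at $y$ gives $S_2\in I(y)$: use $S_2\to y$ and any $S_1\rightsquigarrow x$.

The appended vertex is always the later of the current pair, so it has larger $u$ than all vertices of $K$ on the remaining paths; hence the paths are disjoint and the procedure stops. It uses only the sets $W(\cdot)$, $u$ and the flags, not the history of the frontier.

*Failures.* If a contiguity test fails at $z$, Items 1–3 in the proof of Lemma 15, with start pairs from backtracing and end pairs from the end order, give an explicit solution: each level is a single vertex, so $F=F_0$, and the proofs of disjointness there use no further hypothesis. If the additional test fails, the construction in the third bullet of Step 2 of Lemma 15 (or its $\rho_2$-image) gives a solution: its only possible intersection requires $u(w)=u(z)$ with $w\ne z$, which cannot happen.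

**Step 5: all sweeps pass.** The $H^-$-components are singletons, so the crossing form is defined. Compute $\Phi(f_1,f_2)$. If it equals $N_1N_2$, there is no disjoint pair by (4) and Lemma 17(a). Otherwise $\Phi(f_1,f_2)<N_1N_2$. Write the linear functional $P_2\mapsto\Phi(f_1,P_2)$ as a sum of edge costs on $G_2$, in linear time by prefix sums (the term $-f_1(z)$ is charged to the out-edge of $P_2$ at $z$), and let $P_2$ minimize it over $s_2$–$t_2$ paths by dynamic programming on the acyclic $G_2$. By (3), averaging with $\mu_2$, we get $\Phi(f_1,P_2)<N_1$. Similarly let $P_1$ minimize $\Phi(\cdot,P_2)$; then $\Phi(P_1,P_2)<1$.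

If $P_1\cap P_2=\emptyset$, we are done. Otherwise use the notation of Lemma 17. Since $N=S=\emptyset$ everywhere, $\tau^-=1$ and $\sigma^-=-1$ at every common vertex and there are no pairs of type $-$, so $\Phi=\frac12(\tau_{z_k}-\sigma_{z_1})$, also for $k=1$. Here $\tau_{z_k},\sigma_{z_1}\in\{\pm1\}$, because at $z_1$ the two paths do not use the same $H^+$-in-edge, and at $z_k$ not the same $H^+$-out-edge. So $\sigma_{z_1}=1$ or $\tau_{z_k}=-1$.

* If $\sigma_{z_1}=1$: with $a=z_1$, the in-edges are $(x,a)$ of $P_1$ and $(y,a)$ of $P_2$ with $x\ne y\in W(a)$, and as in Step 3 of Lemma 17 the paths $P_1,P_2$ give a start pair for $(x,y)$. As $(y,a)$ preceded $(x,a)$ in the frontier, backtracing gives one for $(y,x)$; use Step 2.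
* If $\tau_{z_k}=-1$: with $b=z_k$, the out-edges are $(b,p)$ of $P_1$ and $(b,q)$ of $P_2$ with $p,q\in E(b)$ and $p<'q$. $P_1,P_2$ give an end pair for $(p,q)$, and the end order gives one for $(q,p)$; use Step 2.

Every step is executed a bounded number of times and takes $O(m+n)$ time. This proves Theorem 2. $\blacksquare$
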